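\title{A non-metrizable, hereditarily separable, locally connected Suslinian continuum from a Souslin line}

\begin{abstract}
A continuum is Suslinian if it does not contain uncountably many pairwise disjoint nondegenerate subcontinua. Under the Souslin Hypothesis every locally connected Suslinian continuum is metrizable. We show that the hypothesis cannot be traded for separability: if a Souslin line exists, then there is a non-metrizable, hereditarily separable, locally connected Suslinian continuum. Hence the metrizability of all separable, or of all hereditarily separable, locally connected Suslinian continua is equivalent over ZFC to the Souslin Hypothesis. The example is the limit of an inverse system of $\omega_1$ planar Peano continua. At each step countably many points, indexed by a level of a Souslin tree, are blown up to arcs, and each new arc is made nowhere dense in all the fibers created before it.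
\end{abstract}

\section{The question and the result}\label{sec:intro}

A \emph{continuum} is a compact connected Hausdorff space, not necessarily metrizable; it is \emph{nondegenerate} if it has more than one point. A continuum is \emph{Suslinian} if it does not contain uncountably many pairwise disjoint nondegenerate subcontinua. The condition says that the space is thin. An arc is Suslinian, because each nondegenerate subcontinuum of $[0,1]$ contains a rational number. A square is not, because its vertical segments are pairwise disjoint.

How large can a thin continuum be? A \emph{Souslin line} is a linearly ordered continuum that is not separable and in which every family of pairwise disjoint open sets is countable. The \emph{Souslin Hypothesis} (SH) states that no Souslin line exists; it is independent of ZFC. A Souslin line is locally connected, since its intervals are connected. It is Suslinian, since a nondegenerate subcontinuum is an interval $[a,b]$ and contains the nonempty open set $(a,b)$. It is not metrizable, since compact metrizable spaces are separable. Two known results, which we use as stated, bound what else can happen.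
\begin{itemize}
\item[(K1)] Every locally connected Suslinian continuum has weight at most $\omega_1$.
\item[(K2)] If SH holds, then every locally connected Suslinian continuum is metrizable.
\end{itemize}
So a non-metrizable locally connected Suslinian continuum exists exactly when a Souslin line exists. The Souslin line fails to be metrizable for a visible reason: it is not separable. Among linearly ordered continua this is the only possible reason, for if $D$ is a countable dense subset of such a continuum, then the open intervals and open rays with endpoints in $D$ form a countable base. One is led to guess that separability removes the set theory from (K2). This is the problem posed in \cite{OSC}: must a (hereditarily) separable locally connected Suslinian continuum be metrizable? There are two readings.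
\begin{itemize}
\item[(a)] Every separable locally connected Suslinian continuum is metrizable.
\item[(b)] Every hereditarily separable locally connected Suslinian continuum is metrizable.
\end{itemize}
The guess is wrong for both: neither statement is a theorem of ZFC. A \emph{Peano continuum} is a locally connected metrizable continuum, and a map is \emph{monotone} if its fibers are connected.

\begin{theorem}\label{thm:main}
The following statements are equivalent in ZFC.
\begin{itemize}
\item[(1)] A Souslin line exists.
\item[(2)] There is a non-metrizable locally connected Suslinian continuum.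
\item[(3)] There is a non-metrizable separable locally connected Suslinian continuum.
\item[(4)] There is a non-metrizable hereditarily separable locally connected Suslinian continuum.
\end{itemize}
Moreover, if \textup{(1)} holds, the continuum $X$ in \textup{(4)} can be chosen perfectly normal, hereditarily Lindel\"of, first countable, of weight exactly $\omega_1$, with a dense open subset homeomorphic to a connected locally finite planar graph, and equal to the limit of a continuous inverse system of length $\omega_1$ of planar Peano continua with monotone surjective bonding maps.
\end{theorem}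

The implications (4)$\Rightarrow$(3)$\Rightarrow$(2) are trivial and (2)$\Rightarrow$(1) is (K2). The rest of the paper proves (1)$\Rightarrow$(4) with the additional properties. Being hereditarily separable, $X$ contains no Souslin line, although it is built from one. By (K1), $\omega_1$ is the only weight that a non-metrizable locally connected Suslinian continuum can have.

\begin{corollary}\label{cor:indep}
Over ZFC, each of \textup{(a)} and \textup{(b)} is equivalent to SH. If ZFC is consistent, then neither \textup{(a)} nor \textup{(b)} is provable or refutable in ZFC.
\end{corollary}

\begin{proof}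
SH implies (a) by (K2), (a) implies (b) because hereditarily separable spaces are separable, and (b) implies SH by Theorem~\ref{thm:main}. If ZFC is consistent, then so is ZFC${}+\neg$SH (Jech, Tennenbaum; Jensen for $V=L$), and so is ZFC${}+{}$SH (Solovay--Tennenbaum).
\end{proof}

\subsection*{The plan}
A Souslin line yields a Souslin tree $T$: a tree of height $\omega_1$ with countable levels $T_\beta$ in which all antichains and all chains are countable (Section~\ref{sec:tools}). We build Peano continua $X_\beta$, $\beta<\omega_1$, and mark a point $x_t\in X_\beta$ for each $t\in T_\beta$. The space $X_{\beta+1}$ arises from $X_\beta$ by replacing each marked point $x_t$ by an arc $A_t$ and changing nothing else; the successors of $t$ are assigned to a dense set of points of $A_t$. At limit stages we pass to the inverse limit. In the final limit $X$, let $F_t$ be the set of points that lie over $x_t$. The sets $F_t$ are nondegenerate continua, nested like the nodes of $T$. The countability of antichains will make $X$ Suslinian, and the height of $T$ will make it non-metrizable.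

The tree does not say how the arcs are to be inserted, and separability depends on this. The simplest choice is to start from an arc, cut it at $x_t$ and insert $A_t$ lengthwise. Then every $F_t$ has nonempty interior in $X$, and $X$ is not separable: a point lies in $F_t$ only for $t$ in a chain, chains are countable, and so a countable set misses all $F_t$ with $t$ on a high enough level. We therefore ask for the opposite:
\[
s<t\ \Longrightarrow\ F_t \text{ is nowhere dense in } F_s .
\]
Each new arc must lie in the closure of what is left of every older fiber. This pulls against local connectedness. The closure of the graph of $\sin(1/x)$, $0<x\le1$, is an arc with its endpoint replaced by an arc in the closure of the rest, and it is not locally connected. The way out is to blow up only points at which infinitely many arcs of the space converge, crossed by small closed curves, so that the new arc is approached by a finer and finer grid. Section~\ref{sec:model} does this by hand at the center of a spider's web. Sections~\ref{sec:adm} and~\ref{sec:blow} show that the web structure survives at every point created later and carry out the general blow-up. Section~\ref{sec:system} iterates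 it along $T$, and Section~\ref{sec:limit} verifies the properties of the limit.

\section{The web and two blow-ups of its center}\label{sec:model}

We measure angles in full turns and write $\langle\rho,\theta\rangle=\rho e^{2\pi\mathrm{i}\theta}$ for $\rho>0$ and $\theta\in\mathbb R/\mathbb Z$. Let $S_0=\mathbb C\cup\{\infty\}$. For $k\ge1$ and $0\le j<2^k$ put
\[
\Gamma_k=\{z:|z|=1/k\},\qquad L_{k,j}=\{\langle r,j/2^k\rangle:0<r\le 1/k\},
\]
and define the \emph{web} and its graph by
\[
X_0=\{0\}\cup G_0,\qquad G_0=\bigcup_{k\ge1}\Gamma_k\cup\bigcup_{k\ge1}\bigcup_{j<2^k}L_{k,j}.
\]
The set $G_0$ is a locally finite graph. Its vertices are the points $\langle 1/k,j/2^k\rangle$; its edges are the arcs of $\Gamma_k$ between consecutive vertices and the $2^k$ radial segments at the angles $j/2^k$ between $\Gamma_k$ and $\Gamma_{k+1}$. We shall use the following properties.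
\begin{itemize}
\item[(W1)] \emph{For each $k$ the set $W_k=\{z\in X_0:0<|z|\le1/k\}$ is connected; in particular $G_0=W_1$ is connected.} Each $\Gamma_n$ with $n\ge k$ meets the segment $(0,1/k]$, and each segment $L_{n,j}\cap W_k$ meets $\Gamma_{\max(n,k)}$.
\item[(W2)] \emph{$X_0$ is a Peano continuum with empty interior in $S_0$.} It is compact, it is a finite graph near each point other than $0$, and the sets $W_k\cup\{0\}$ are connected neighborhoods of $0$. It has area zero.
\item[(W3)] \emph{No complementary domain of $X_0$ has $0$ in its closure.} The domains are the exterior of $\Gamma_1$ and the cells $\{\langle r,\theta\rangle: 1/(k+1)<r<1/k,\ j/2^k<\theta<(j+1)/2^k\}$.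
\item[(W4)] \emph{There is a countable set $B_0\subset G_0$ that meets every nondegenerate subcontinuum of $X_0$.} Let $B_0$ be countable and dense in every edge. A nondegenerate subcontinuum $K$ is uncountable, so it contains an interior point $y$ of an edge, and a second point $y'$. Choose $b,b'\in B_0$ in the interior of that edge, on either side of $y$ and so close to $y$ that the open subarc $V$ between them misses $y'$. Then $V$ is open in $X_0$ with boundary $\{b,b'\}$. If $K$ missed $B_0$, then $K\cap V$ would be a nonempty proper clopen subset of $K$.
\end{itemize}

Let $\Sigma$ be the unit circle and $\Omega=\{\zeta:|\zeta|\ge1\}\cup\{\infty\}$, a closed disk with boundary $\Sigma$. The map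
\[
\lambda:\Omega\to\mathbb C\cup\{\infty\},\qquad \lambda(\zeta)=\zeta+1/\zeta,
\]
folds $\Sigma$ onto an arc and identifies nothing else. Indeed, $\lambda(\zeta)=\lambda(\eta)$ holds only if $\zeta=\eta$ or $\zeta\eta=1$, and in $\Omega$ the second case means $\zeta\in\Sigma$ and $\eta=\bar\zeta$. The map is onto because the two roots of $\zeta^2-v\zeta+1$ have product $1$, and $\lambda(\Sigma)=[-2,2]$.

\begin{example}[straight blow-up]\label{ex:straight}
Let $\psi\langle r,\theta\rangle=\langle1+r,\theta\rangle$ and $Y=\Sigma\cup\psi(G_0)\subset\Omega$. This replaces the center of the web by a circle. Every point of $\Sigma$ is a limit of points of $\psi(G_0)$, since the dyadic angles are dense. The space $Y$ is locally connected at the points of $\Sigma$: in the sector $\{\langle\rho,\theta\rangle:1\le\rho\le1+1/k,\ (i-1)/2^k\le\theta\le(i+1)/2^k\}$ every radial piece of $Y$ reaches $\Sigma$ and every circular piece meets the radial segment at the angle $i/2^k$, so the trace of $Y$ on the sector is connected. The folded space $\lambda(Y)$ is a planar Peano continuum that consists of a copy of $G_0$ and a nowhere dense arc $A=[-2,2]$. Collapsing $A$ to a point gives back $X_0$.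
\end{example}

At the next stage we have to blow up a point $w\in A$ so that the new arc lies in the closure of $A\setminus\{w\}$. The straight blow-up does not achieve this kind of thing: under $\psi$ the positive axis $C=(0,1]\subset G_0$ accumulates only at the point $1\in\Sigma$. One has to choose other coordinates around the center, in which $C$ winds around $\Sigma$ while a dense family of arcs of $X_0$ still runs straight into $\Sigma$.

\begin{example}[twisted blow-up]\label{ex:twist}
We construct such arcs, called rays, for $w=0$ and $C=(0,1]$. Fix radii $\rho_n$ with $1/(n+1)<\rho_n<1/n$; the annulus $\rho_n\le|z|\le\rho_{n-1}$ contains exactly one circle of the web, namely $\Gamma_n$. Let $n_2=3$ and $n_{k+1}=n_k+2^{k+1}$. Stage $k\ge2$ takes place in the $2^{k+1}$ annuli between the radii $\rho_{n_k}$ and $\rho_{n_{k+1}}$. Since $n_k\ge k+1$, the $2^{k+1}$ segments $L_{k+1,j}$ cross all of them. At the start of the stage there are $2^k$ rays, and ray $i$ is at the angle $i/2^k$; so the rays occupy every second segment. In each annulus every ray makes a \emph{half-step}: it runs inward along its segment $L_{k+1,j}$ to the circle $\Gamma_n$, follows $\Gamma_n$ to the next segment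 $L_{k+1,j+1}$, and runs inward again (Figure~\ref{fig:half}). The rays stay disjoint because the next segment is free. After $2r$ half-steps ray $i$ is at the angle $(i+r)/2^k$, so ray $-r$ is on the positive axis. After $2^{k+1}$ half-steps each ray has made a full turn. Now ray $i$ is renamed $2i$, new rays $2i+1$ are started at the angles $(2i+1)/2^{k+1}$, and stage $k+1$ begins.

Let $\psi$ be a homeomorphism of the punctured disk $0<|z|\le\rho_3$ onto $1<|\zeta|\le 2$ that takes the circles $|z|=\rho_n$ to circles shrinking to $\Sigma$ and ray $i$ of stage $k$ into the radial segment at the angle $i/2^k$; it is built cell by cell in Section~\ref{sec:blow}. During stage $k$ the set $\psi(C)$ passes through all the angles $i/2^k$. Hence $\Sigma\subset\overline{\psi(C)}$, and radial segments at all dyadic angles still lie in the image of the web.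
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1]
\draw (0.4,2)--(8.6,2) node[right]{$J$};
\draw[dashed] (0.4,1)--(8.6,1) node[right]{$K$};
\draw (0.4,0)--(8.6,0) node[right]{$J'$};
\foreach \x in {0,...,7} \draw[gray] (\x+1,0)--(\x+1,2) node[above,black]{$c_{\x}$};
\foreach \x in {1,3,5,7} \draw[very thick] (\x,2)--(\x,1)--(\x+1,1)--(\x+1,0);
\end{tikzpicture}
\caption{A half-step. The annulus between an outer curve $J$ and an inner curve $J'$ is cut open and drawn as a strip. Eight arcs $c_0,\dots,c_7$ of the space cross it, and a closed curve $K$ of the space (dashed) goes around it. Four disjoint rays (thick) enter on the even arcs and use $K$ to leave on the next odd arcs.}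
\label{fig:half}
\end{figure}

At a point $w$ created later there is no round structure, and three things change. The radial segments and the circles have to be found again near $w$ (Lemma~\ref{lem:local}). The family of $2^{k+1}$ arcs that we find is unrelated to the family of $2^k$ arcs found before, so the rays must be rerouted from one family to the other (Lemma~\ref{lem:change}). And $C$ is an arbitrary set with $w$ in its closure, so instead of making a full turn we pick a point $z\in C$ and turn the rays until $z$ has a prescribed angle.

\section{Tools}\label{sec:tools}

\subsection*{Maps and inverse limits}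
Maps are continuous. A map between compact Hausdorff spaces is closed, and so is its restriction $f^{-1}(M)\to M$ over any subset $M$ of the target.

\begin{lemma}\label{lem:maps}
Let $f:Y\to Z$ be a surjection of compact Hausdorff spaces.
\begin{itemize}
\item[(a)] If $f$ is monotone, preimages of connected sets are connected. Hence compositions of monotone surjections are monotone.
\item[(b)] If $f^{-1}(z)=\{y\}$, the sets $f^{-1}(U)$ with $U\ni z$ open form a base at $y$. Hence $z\in\overline C$ implies $y\in\overline{f^{-1}(C)}$.
\item[(c)] If the fibers over the points of $M\subset Z$ are single points, $f$ restricts to a homeomorphism $f^{-1}(M)\to M$.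
\item[(d)] If $Y$ is locally connected, so is $Z$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $f^{-1}(M)$ is split into two disjoint relatively closed sets, each fiber lies in one of them, so their images split $M$ into two disjoint relatively closed sets. (b) For $O\ni y$ open, $U=Z\setminus f(Y\setminus O)$ is open, contains $z$, and $f^{-1}(U)\subset O$. If $U$ meets $C$, then $f^{-1}(U)$ meets $f^{-1}(C)$. (c) The restriction is a closed continuous bijection. (d) If $U_0$ is a component of an open set $U\subset Z$, then $f^{-1}(U_0)$ is a union of components of $f^{-1}(U)$, hence open; as $f$ is a quotient map, $U_0$ is open.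
\end{proof}

An inverse system over a limit ordinal $\mu$ consists of compact Hausdorff spaces $Y_i$ ($i<\mu$) and maps $p^j_i:Y_j\to Y_i$ ($i\le j$) with $p^i_i=\mathrm{id}$ and $p^j_ip^k_j=p^k_i$. Its limit $Y=\varprojlim Y_i$ is the compact space of all $(y_i)\in\prod Y_i$ with $p^j_i(y_j)=y_i$, with projections $\pi_i:Y\to Y_i$. For any $i_1<\mu$ the sets $\pi_i^{-1}(U)$, with $i\ge i_1$ and $U$ open in $Y_i$, form a base; we call them \emph{basic}. A cofinal subsystem has the same limit. Limits of nonempty compact spaces are nonempty, limits of continua are continua, and the fiber $\pi_i^{-1}(y)$ is the limit of the fibers $(p^j_i)^{-1}(y)$, $j\ge i$. The system is \emph{continuous} if $Y_j=\varprojlim_{i<j}Y_i$ for every limit ordinal $j<\mu$.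

\begin{lemma}\label{lem:limit}
The limit of an inverse system of locally connected continua with monotone surjective bonding maps is a locally connected continuum, and its projections are monotone surjections.
\end{lemma}

\begin{proof}
The fibers of $\pi_i$ are limits of continua, so they are nonempty and connected. Let $y\in\pi_i^{-1}(U)$ with $U$ open, and let $U_0$ be the component of $U$ that contains $\pi_i(y)$. Then $U_0$ is open, and $\pi_i^{-1}(U_0)$ is an open neighborhood of $y$ inside $\pi_i^{-1}(U)$, connected by Lemma~\ref{lem:maps}(a).
\end{proof}

Nowhere density of fibers has to pass through limit stages. The next lemma does this for us each time.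

\begin{lemma}\label{lem:closure}
Let $Y=\varprojlim Y_i$ with surjective projections, let $i_0\le i_1$ and $P,Q\subset Y_{i_0}$. If $(p^i_{i_0})^{-1}(P)\subset\overline{(p^i_{i_0})^{-1}(Q)}$ for all $i\ge i_1$, then $\pi_{i_0}^{-1}(P)\subset\overline{\pi_{i_0}^{-1}(Q)}$.
\end{lemma}

\begin{proof}
Let a basic set $\pi_i^{-1}(U)$ with $i\ge i_1$ meet $\pi_{i_0}^{-1}(P)$. Then $U$ meets $(p^i_{i_0})^{-1}(P)$, hence contains a point of $(p^i_{i_0})^{-1}(Q)$. Any point of $Y$ over it lies in $\pi_i^{-1}(U)\cap\pi_{i_0}^{-1}(Q)$.
\end{proof}

\subsection*{Near-homeomorphisms}
Our continua will sit in $2$-spheres, and we need the limit of a sequence of spheres to be a sphere. A map between homeomorphic compact metric spaces is a \emph{near-homeomorphism} if it is a uniform limit of homeomorphisms. A uniform limit of surjections of compact metric spaces has dense closed image, so near-homeomorphisms are surjective. Compositions of near-homeomorphisms are near-homeomorphisms: if $f_n\to f$ and $g_n\to g$ uniformly, then $d(g_nf_n,gf)\le d(g_n,g)+d(gf_n,gf)\to0$, where $d$ denotes the sup distance.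

\begin{lemma}[M.~Brown]\label{lem:brown}
Let $p_i:Y_{i+1}\to Y_i$ $(i<\omega)$ be near-homeomorphisms of compact metric spaces. Then $Y_\infty=\varprojlim Y_i$ is homeomorphic to $Y_0$, and all projections $\pi_n:Y_\infty\to Y_n$ are near-homeomorphisms.
\end{lemma}

\begin{proof}
Let $p_{n,i}=p_np_{n+1}\cdots p_{i-1}:Y_i\to Y_n$, with $p_{n,n}=\mathrm{id}$. Choose $\delta_0,g_0,\delta_1,g_1,\dots$ in this order, where $\delta_n>0$ and $g_n:Y_{n+1}\to Y_n$ is a homeomorphism, such that
\begin{itemize}
\item[(i)] $d(y,y')\le2\delta_n$ in $Y_n$ implies $d(g_0\cdots g_{n-1}y,\,g_0\cdots g_{n-1}y')\le2^{-n}$;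
\item[(ii)] $d(p_{n,i}g_i,\,p_{n,i}p_i)\le2^{-i-1}\delta_n$ for all $n\le i$.
\end{itemize}
Both choices are possible by uniform continuity; for (ii) take $g_i$ close to $p_i$. Let $q_m=(g_0\cdots g_{m-1})^{-1}:Y_0\to Y_m$, so that $g_mq_{m+1}=q_m$. For $m\ge n$,
\[
d(p_{n,m}q_m,\;p_{n,m+1}q_{m+1})=d(p_{n,m}g_mq_{m+1},\;p_{n,m}p_mq_{m+1})\le2^{-m-1}\delta_n .
\]
So $p_{n,m}q_m$ converges uniformly, as $m\to\infty$, to a map $\Phi_n:Y_0\to Y_n$ with $d(\Phi_n,q_n)\le\delta_n$. Passing to the limit in $p_np_{n+1,m}q_m=p_{n,m}q_m$ gives $p_n\Phi_{n+1}=\Phi_n$, and we obtain a map $\Phi:Y_0\to Y_\infty$ with $\pi_n\Phi=\Phi_n$. Each $\Phi_n$ is a uniform limit of surjections, hence surjective. So $\Phi(Y_0)$ meets every nonempty basic set; being compact, it is $Y_\infty$. If $\Phi(x)=\Phi(y)$, then $d(q_nx,q_ny)\le2\delta_n$, so $d(x,y)\le2^{-n}$ for all $n$ by (i), and $x=y$. Thus $\Phi$ is a homeomorphism, and $\pi_n=\Phi_n\Phi^{-1}$ is within $\delta_n$ of the homeomorphism $q_n\Phi^{-1}$. For a given $n$ the construction can be run with $\delta_n$ as small as we like.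
\end{proof}

\subsection*{Peano continua and arcs}
We use four textbook facts. A connected open subset of a Peano continuum is arcwise connected. A Peano continuum is a finite union of Peano subcontinua of diameter less than any given $\varepsilon>0$. A connected finite union of Peano continua in a metric space is a Peano continuum. A space in which every neighborhood of every point contains a connected, not necessarily open, neighborhood of that point is locally connected. We also use two theorems on disjoint arcs \cite{Menger,Noebeling,WhyburnTAMS}. An \emph{$n$-fan at $w$} is a family of $n$ arcs with the common endpoint $w$ that are otherwise pairwise disjoint; their other endpoints are the \emph{tips}.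
\begin{itemize}
\item[(M1)] (Menger's $n$-arc theorem.) Let $P$ be a Peano continuum and $A,B\subset P$ disjoint closed sets. Suppose that for every $Q\subset P$ with $|Q|<n$ some connected subset of $P\setminus Q$ meets both $A$ and $B$. Then $P$ contains $n$ pairwise disjoint arcs, each joining a point of $A$ to a point of $B$.
\item[(M2)] ($n$-Beinsatz.) Let $w$ be a point of a Peano continuum $X$ with a neighborhood $V$ such that every open $U$ with $w\in U\subset V$ has at least $n$ boundary points. Then $X$ contains an $n$-fan at $w$.
\end{itemize}
Both are applied only to one-dimensional spaces, that is, to locally connected curves in Menger's sense.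

\subsection*{The sphere}
For the following facts see \cite[\S\S59--61]{Kuratowski} and \cite[Ch.~VI]{WhyburnAT}. A set \emph{separates} two points of $S^2$ if they lie in different components of its complement.
\begin{itemize}
\item[(P1)] The complementary domains of a Peano continuum in $S^2$ form a null family: for each $\varepsilon>0$ only finitely many have diameter greater than $\varepsilon$.
\item[(P2)] If a compact set in $S^2$ separates two points, one of its components does.
\item[(P3)] A Peano continuum in $S^2$ that separates two points contains a Jordan curve that separates them.
\item[(P4)] (Schoenflies.) A Jordan curve $J\subset S^2$ together with either component of $S^2\setminus J$ is a closed disk with boundary $J$. Also, every homeomorphism between the boundaries of two closed disks extends to the disks. Two consequences: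
\begin{itemize}
\item[(a)] If $B$ is a closed disk, $w\in\operatorname{int}B$, and $a_1,\dots,a_n$ ($n\ge2$) form a fan at $w$ in $B$ such that each $a_i$ meets $\partial B$ exactly in its tip, then some homeomorphism of $B$ onto the closed unit disk carries the $a_i$ to straight radii.
\item[(b)] Let $\Delta'\subset\operatorname{int}\Delta$ be closed disks in an oriented sphere, with boundaries $J'$ and $J$ oriented as boundaries of these disks. Then $R=\Delta\setminus\operatorname{int}\Delta'$ is a closed annulus. A \emph{spanning arc} is an arc in $R$ with one endpoint on $J$, the other on $J'$, and no further point on $J\cup J'$. Let $\sigma_i$, $i\in\mathbb Z/n$, $n\ge3$, be disjoint spanning arcs whose endpoints on $J$ are in positive cyclic order. Then their endpoints on $J'$ are in positive cyclic order, and the arcs cut $R$ into $n$ closed disks, the \emph{strips}. The $i$th strip is bounded by $\sigma_i$, $\sigma_{i+1}$ and the subarcs of $J$ and $J'$ between their endpoints that contain no endpoint of another $\sigma_j$.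
\end{itemize}
\item[(P5)] If a closed subset of a square meets every connected subset of the square that joins the top side to the bottom side, then one of its components meets both the left side and the right side.
\end{itemize}

\subsection*{Souslin trees}
A tree is a partially ordered set $T$ in which the predecessors of each node $t$ are well ordered; their order type is the height $\operatorname{ht}(t)$, and $T_\alpha$ is the set of nodes of height $\alpha$. For $\gamma\le\operatorname{ht}(t)$ we write $t|\gamma$ for the node $s\le t$ of height $\gamma$. An antichain is a set of pairwise incomparable nodes. If a Souslin line exists, then there is a \emph{normal Souslin tree} $T$ \cite[Ch.~9]{Jech}: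
\begin{itemize}
\item[(T1)] $T$ has height $\omega_1$, a single root, and countable levels;
\item[(T2)] every node has exactly $\aleph_0$ immediate successors;
\item[(T3)] every node has extensions at all higher levels;
\item[(T4)] distinct nodes on the same limit level have distinct sets of predecessors;
\item[(T5)] every antichain is countable.
\end{itemize}
Chains are then countable too: an uncountable chain lies in a branch that meets every level, and choosing for each node of the branch an immediate successor off the branch gives an uncountable antichain.

\begin{lemma}\label{lem:dense}
Let $\mathcal B\subset T$ be upward closed, and suppose that every node has an extension in $\mathcal B$. Then $T_\alpha\subset\mathcal B$ for some $\alpha<\omega_1$.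
\end{lemma}

\begin{proof}
The minimal elements of $\mathcal B$ form an antichain, so by (T5) their heights are below some $\alpha<\omega_1$. Let $t\in T_\alpha$, let $u\ge t$ lie in $\mathcal B$, and let $m\le u$ be minimal in $\mathcal B$. Both $m$ and $t$ lie below $u$ and $\operatorname{ht}(m)<\operatorname{ht}(t)$, so $m<t$ and $t\in\mathcal B$.
\end{proof}

\section{Admissible triples}\label{sec:adm}

All blow-ups will take place over the center of the web. Every space at a countable stage then consists of a copy of $G_0$ and one fiber $E$, and the induction hypothesis can be stated in a line.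

\begin{definition}\label{def:adm}
A triple $(S,X,h)$ is \emph{admissible} if $S$ is a $2$-sphere, $h:S\to S_0$ is a monotone surjection whose fibers over points other than $0$ are single points, $X=h^{-1}(X_0)$ is locally connected, and the fiber $E=h^{-1}(0)$ satisfies $E\subset\overline{X\setminus E}$.
\end{definition}

The triple $(S_0,X_0,\mathrm{id})$ is admissible. In an admissible triple $X$ is a Peano continuum by Lemma~\ref{lem:maps}(a), and $h$ restricts to homeomorphisms $S\setminus E\to S_0\setminus\{0\}$ and $X\setminus E\to G_0$. Moreover $X$ has empty interior in $S$, so it is one-dimensional. Indeed, let $U\subset X$ be open in $S$. Then $h(U\setminus E)$ is open in $S_0$ and contained in $X_0$, hence empty by (W2). So $U\subset E$, and $U=\emptyset$ because $E\subset\overline{X\setminus E}$.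

The next lemma recovers the two ingredients of Example~\ref{ex:twist} at every point of $E$. The condition $E\subset\overline{X\setminus E}$ is what part (i) rests on: if $E$ were an arc with an interior point $w$ outside $\overline{X\setminus E}$, then $w$ would have an arc as a neighborhood in $X$ and there would be no $3$-fan at $w$. For a Jordan curve $J\subset S$ with $w\notin J$, let $\Delta_J$ be the closed disk formed by $J$ and the component of $S\setminus J$ that contains $w$.

\begin{lemma}\label{lem:local}
Let $(S,X,h)$ be admissible and $w\in E$.
\begin{itemize}
\item[(i)] For every $n$, $X$ contains an $n$-fan at $w$.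
\item[(ii)] For every neighborhood $O$ of $w$ in $S$ there is a Jordan curve $K\subset X\setminus\{w\}$ with $\Delta_K\subset O$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We verify the hypothesis of (M2). Choose $k$ with $2^k\ge n$ and let $V=h^{-1}\{z\in X_0:|z|<1/k\}$, a neighborhood of $w$ in $X$. Suppose that $U$ is open in $X$, $w\in U\subset V$, and the boundary $Q$ of $U$ in $X$ has fewer than $n$ points. Let $B$ be the component of $X\setminus Q$ that contains $w$. As $X$ is locally connected, $B$ is open, hence clopen in $X\setminus Q$; as $U$ is clopen in $X\setminus Q$, we have $B\subset U\subset V$. Put $Q_1=h(Q)\setminus\{0\}$. The map $h$ carries $X\setminus(E\cup Q)$ homeomorphically onto $G_0\setminus Q_1$, so $B_1=h(B\setminus E)$ is clopen in $G_0\setminus Q_1$. Since $B$ is a neighborhood of $w$ in $X$ and $w\in\overline{X\setminus E}$, we have $w\in\overline{B\setminus E}$, and so $0\in\overline{B_1}$. Choose $k'\ge k$ with $W_{k'}\cap Q_1=\emptyset$. By (W1), $W_{k'}$ is a connected subset of $G_0\setminus Q_1$; it meets $B_1$, so $W_{k'}\subset B_1$. The $2^k$ segments $L_{k,j}$ are pairwise disjoint and $|Q_1|<2^k$, so one of them misses $Q_1$. It meets $W_{k'}$,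 so it lies in $B_1$. But it contains a point of modulus $1/k$, while $B_1\subset h(V)$. This contradiction shows that (M2) applies.

(ii) The circles $h^{-1}(\Gamma_k)$ go around all of $E$ and are of no use when $E$ is large. Instead we draw a small curve around $w$ in $S$ and push it into $X$ by going around the small complementary domains that it meets.

We may assume that $O$ is an open disk with connected nonempty complement. Let $\Delta\subset O$ be a closed disk with $w\in\operatorname{int}\Delta$, and fix $b\in S\setminus O$. The complementary domains of $X$ are the sets $D'=h^{-1}(D)$, where $D$ is a complementary domain of $X_0$. By (W3), $\overline{D'}\subset h^{-1}(\overline D)$ misses $E$, so $w\notin\overline{D'}$. Let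
\[
P=\partial\Delta\cup\bigcup\{\overline{D'}:D'\cap\partial\Delta\ne\emptyset\}.
\]
Then $w\notin P$, and $P$ is compact: by (P1), a limit of points taken from infinitely many different sets $\overline{D'}$ that meet $\partial\Delta$ lies in $\partial\Delta$. Let $O_w$ be the component of $S\setminus P$ that contains $w$, and $M=\partial O_w$. Then $O_w\subset\operatorname{int}\Delta$ and $M\subset P\cap\Delta$, and $M$ separates $w$ from $b$ because $b\notin\overline{O_w}$.

We claim that $M\subset X$. Suppose that $q\in M\cap D'$ for some domain $D'$. If $D'$ meets $\partial\Delta$, then $D'\subset P$ is a neighborhood of $q$ that misses $O_w$, contrary to $q\in\overline{O_w}$. If $D'$ misses $\partial\Delta$, then the open set $D'$ misses the closures of all other domains, so $D'\cap P=\emptyset$, contrary to $q\in P$.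

The compact set $M$ lies in $O\setminus\{w\}$. Write $X$ as a finite union of Peano continua of diameter less than the distance from $M$ to $(S\setminus O)\cup\{w\}$, and let $P'$ be the union of those that meet $M$. Then $M\subset P'\subset(O\cap X)\setminus\{w\}$, so $P'$ separates $w$ from $b$, and its components are Peano continua. By (P2) and (P3), $P'$ contains a Jordan curve $K$ that separates $w$ from $b$. The connected set $S\setminus O$ misses $K$ and contains $b$, so it misses $\Delta_K$.
\end{proof}

\begin{lemma}\label{lem:admlimit}
Let $(S_i,X_i,h_i)$, $i<\omega$, be admissible, and let $p_i:S_{i+1}\to S_i$ be monotone near-homeomorphisms with $h_{i+1}=h_ip_i$. Let $S_\infty=\varprojlim S_i$, $h_\infty=h_i\pi_i$ and $X_\infty=h_\infty^{-1}(X_0)$. Then $(S_\infty,X_\infty,h_\infty)$ is admissible, and the projections $\pi_i$ are monotone near-homeomorphisms.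
\end{lemma}

(In this lemma alone, the first term of the sequence need not be the web; $h_i$ always maps to the sphere of Section~\ref{sec:model}.)

\begin{proof}
By Lemma~\ref{lem:brown}, $S_\infty$ is a $2$-sphere and the $\pi_i$ are near-homeomorphisms; by Lemma~\ref{lem:limit} they are monotone. Since $X_{i+1}=p_i^{-1}(X_i)$, the maps $X_{i+1}\to X_i$ are monotone surjections and $X_\infty=\varprojlim X_i$, which is locally connected by Lemma~\ref{lem:limit}. The map $h_\infty$ is a monotone surjection, and its fiber over a point $y\neq0$ is the limit of the one-point sets $h_i^{-1}(y)$. Finally, $E_i$ and $X_i\setminus E_i$ are the preimages of the corresponding sets in the first term, so $E_\infty\subset\overline{X_\infty\setminus E_\infty}$ by Lemma~\ref{lem:closure}.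
\end{proof}

\section{Blowing up one point}\label{sec:blow}

\begin{proposition}\label{prop:blow}
Let $(S,X,h)$ be admissible, $w\in E$, and let $\mathcal C$ be a countable family of subsets of $S\setminus\{w\}$, each having $w$ in its closure. There are a $2$-sphere $S'$ and a monotone near-homeomorphism $f:S'\to S$ whose only nondegenerate fiber is an arc $F=f^{-1}(w)$, such that $F\subset\overline{f^{-1}(C)}$ for all $C\in\mathcal C$ and $(S',f^{-1}(X),hf)$ is admissible.
\end{proposition}

The proof occupies this section. We add the set $X\setminus E$ to $\mathcal C$ and list the family, with repetitions if necessary, as $C_0=X\setminus E,C_1,C_2,\dots$.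

\subsection*{Fans, transversals, circles}
Fix an orientation of $S$ and orient each Jordan curve $J\not\ni w$ as the boundary of $\Delta_J$. A set lies \emph{inside} $J$ if it is contained in $\operatorname{int}\Delta_J$. We write $J\succ J'$ if $\Delta_{J'}$ lies inside $J$, and then $R(J,J')=\Delta_J\setminus\operatorname{int}\Delta_{J'}$ is the annulus between the curves. A \emph{circle} is a Jordan curve $K\subset X\setminus\{w\}$. By Lemma~\ref{lem:local}(ii) there are circles with $\Delta_K$ inside any given neighborhood of $w$.

Take an $n$-fan at $w$ in $X$, $n\ge3$, and a closed disk $B$ with $w\in\operatorname{int}B$ that contains no tip. Cutting each arc at its first point on $\partial B$, counted from $w$, gives a fan as in (P4)(a). From now on \emph{fan} means a fan at $w$ in $X$ shortened in this way. By Lemma~\ref{lem:local}(i) there are fans of every size inside any given neighborhood of $w$.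

A Jordan curve $J\not\ni w$, not necessarily in $X$, is \emph{transversal} to a fan $\mathcal A$ if it meets each arc of $\mathcal A$ in exactly one point and the tips lie outside $\Delta_J$. In the chart of (P4)(a) small concentric round circles are transversal, so there are transversals with $\Delta_J$ arbitrarily small. If $J$ is transversal to $\mathcal A$ and $a\in\mathcal A$, the part of $a$ from $w$ to $a\cap J$ lies in $\Delta_J$ and the rest lies outside $\Delta_J$, since each part minus the point $a\cap J$ is connected and misses $J$. Hence, if $J\succ J'$ are both transversal, the arcs of $\mathcal A$ contain disjoint spanning arcs of $R(J,J')$, and by (P4)(b) the points $a\cap J$ and $a\cap J'$ have the same positive cyclic order. Comparing any two transversals with a third one inside both, we see that this order depends only on $\mathcal A$. A fan $(a_i)_{i\in\mathbb Z/n}$ labeled in this order is \emph{positively ordered}.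

\subsection*{Two moves}
The first move carries $p$ rays from a $p$-fan to every second arc of a $2p$-fan. The arcs of the two fans may cross each other in a complicated way, so we do not try to describe the routes. We surround $w$ by $p$ circles, which makes the union $p$-connected from outside to inside, and let Menger's theorem find the routes.

\begin{lemma}[change of fan]\label{lem:change}
Let $(a_i)_{i\in\mathbb Z/p}$, $p\ge3$, be a positively ordered fan and $J$ a transversal to it. There are a positively ordered fan $(c_j)_{j\in\mathbb Z/2p}$, a transversal $J'$ to it with $J\succ J'$, and $p$ disjoint spanning arcs of $R(J,J')$ contained in $X$, the $i$th of which joins $a_i\cap J$ to $c_{2i}\cap J'$.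
\end{lemma}

\begin{proof}
Let $(c_j)$ be a positively ordered $2p$-fan inside $J$. Choose circles $K_q$ and a transversal $J'$ to $(c_j)$ with $J\succ K_1\succ\dots\succ K_p\succ J'$, and with the tips of the $c_j$ outside $\Delta_{K_1}$. Let $\alpha_i\subset a_i$ run from $a_i\cap J$ toward $w$ up to the first point on $K_p$. For even $j$ let $\gamma_j\subset c_j$ run from $c_j\cap J'$ toward the tip up to the first point on $K_1$. The arc $\alpha_i$ lies in $\Delta_J\setminus\operatorname{int}\Delta_{K_p}$, so it misses $J'$, and it meets $J$ only in its first point. The arc $\gamma_j$ lies in $\Delta_{K_1}\setminus\operatorname{int}\Delta_{J'}$, so it misses $J$, and it meets $J'$ only in its first point. Every $\alpha_i$ meets every $K_q$, since it starts outside $\Delta_{K_q}$ and ends in $\Delta_{K_q}$. Every $\gamma_j$ meets every $K_q$, since it starts inside $K_q$ and does not end there. So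
\[
P=\bigcup_i\alpha_i\cup\bigcup_qK_q\cup\bigcup_{j\text{ even}}\gamma_j\subset X\cap R(J,J')
\]
is a Peano continuum, with $A:=P\cap J=\{a_i\cap J\}_i$ and $B:=P\cap J'=\{c_j\cap J'\}_{j\text{ even}}$. The $p$ arcs $\alpha_i$ are pairwise disjoint, and so are the $p$ circles and the $p$ arcs $\gamma_j$. A set $Q$ with $|Q|<p$ therefore misses some $\alpha_i$, some $K_q$ and some $\gamma_j$, whose union is connected and meets $A$ and $B$. By (M1), $P$ contains $p$ disjoint arcs from $A$ to $B$. Since $|A|=|B|=p$, each contains exactly one point of $A$ and one of $B$, so they are spanning arcs. By (P4)(b) they preserve the cyclic order: if the arc from $a_0\cap J$ ends on $c_{j_0}$, then the arc from $a_i\cap J$ ends on $c_{j_0+2i}$. Relabel $c_{j_0+j}$ as $c_j$.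
\end{proof}

\begin{lemma}[half-step]\label{lem:half}
Let $(c_j)_{j\in\mathbb Z/2p}$, $p\ge 2$, be a positively ordered fan, let $J,J'$ be transversals to it and $K$ a circle with $J\succ K\succ J'$. For each parity there are $p$ disjoint spanning arcs of $R(J,J')$ contained in $X$ that join $c_j\cap J$ to $c_{j+1}\cap J'$, one for each $j$ of that parity.
\end{lemma}

\begin{proof}
The arcs $c_j\cap R(J,J')$ cut the annulus into strips $\Theta_j$, with $\Theta_j$ between $c_j$ and $c_{j+1}$. Strips whose labels have the same parity share no side, so they are disjoint. Regard $\Theta_j$ as a square with its top side on $J$ and its bottom side on $J'$. A connected subset of $\Theta_j$ that joins top to bottom has points outside $\Delta_K$ and points inside $K$, so it meets $K\cap\Theta_j$. By (P5) a component of $K\cap\Theta_j$ meets $c_j$ and $c_{j+1}$. It is a closed connected subset of a Jordan curve, so it contains an arc from $c_j$ to $c_{j+1}$, and hence a subarc $\kappa$ with one endpoint on $c_j$, the other on $c_{j+1}$ and no further point on $c_j\cup c_{j+1}$. Also $\kappa\subset K$ misses $J\cup J'$. Follow $c_j$ from $J$ to $\kappa$, then $\kappa$, then $c_{j+1}$ to $J'$. This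 is a spanning arc in $X\cap\Theta_j$.
\end{proof}

\subsection*{Routing the rays}
Fix pairs $(m(k),i(k))$, $k\ge2$, with $0\le i(k)<2^k$, such that for every $m$ and every dyadic rational $q\in[0,1)$ there are infinitely many $k$ with $m(k)=m$ and $i(k)/2^k=q$. (Split the integers $k\ge2$ into infinite sets indexed by the pairs $(m,q)$, and use that $2^kq$ is an integer for large $k$.) At stage $k$ we aim a point of $C_{m(k)}$ at the angle $i(k)/2^k$.

We construct curves $J_0\succ J_1\succ\cdots$ and, in each annulus $R_l=R(J_l,J_{l+1})$, finitely many disjoint spanning arcs in $X$, labeled in positive cyclic order, such that each arc of $R_l$ ends where an arc of $R_{l+1}$ starts. The concatenations are the \emph{rays}. At the start of stage $k$ we have $p=2^k$, a positively ordered fan $(a_i)_{i\in\mathbb Z/p}$, a transversal $J$ to it, and $p$ rays, ray $i$ being at the point $a_i\cap J$. For $k=2$ take any positively ordered $4$-fan and any transversal $J=J_0$, and start the rays at the points $a_i\cap J_0$.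

\emph{Step 1.} Apply Lemma~\ref{lem:change}. We get a fan $(c_j)_{j\in\mathbb Z/2p}$ and a transversal $J'_0$, and ray $i$ is continued to $c_{2i}\cap J'_0$.

\emph{Step 2.} How far the rays must turn depends on the target point, and the turning must be finished before the target is reached. So we first reserve room for the largest possible turn. Choose
\[
J'_0\succ K'_1\succ J'_1\succ K'_2\succ\dots\succ K'_{2p}\succ J'_{2p}
\]
with circles $K'_q$ and transversals $J'_q$ to $(c_j)$. Then choose a point $z_k\in C_{m(k)}$ inside $J'_{2p}$, which exists since $w\in\overline{C_{m(k)}}$. As $z_k\ne w$, there is a transversal $J''$ to $(c_j)$ with $J'_{2p}\succ J''$, $z_k\notin\Delta_{J''}$ and $\operatorname{diam}\Delta_{J''}<1/k$. The even arcs $c_{2j}$ cut $R(J'_{2p},J'')$ into $p$ strips, and $z_k$ lies in one of them, say in the strip between $c_{2j}$ and $c_{2j+2}$. Let $r\in\{0,\dots,p-1\}$ satisfy $i(k)+r\equiv j\pmod p$. In the first $2r$ annuli $R(J'_{q-1},J'_q)$ continue the rays by half-steps (Lemma~\ref{lem:half}); in the remaining ones and in $R(J'_{2p},J'')$ continue them along the arcs $c_j$ on which they sit. In the last annulus ray $i$ runs along $c_{2(i+r)}$, so $z_k$ lies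 in the strip between ray $i(k)$ and ray $i(k)+1$.

\emph{Step 3.} Put $a'_s=c_{s+2r}$ for $s\in\mathbb Z/2p$; this fan is positively ordered. At $J''$ ray $i$ sits on $a'_{2i}$, and we rename it $2i$. Start new rays $2i+1$ at the points $a'_{2i+1}\cap J''$. Stage $k+1$ begins with $(a'_s)$ and $J''$.

The sequence $J_0,J_1,\dots$ lists the transversals $J,J'_0,\dots,J'_{2p},J''$ of all stages in order. The disks $\Delta_{J_l}$ decrease and their diameters tend to $0$, so $\Delta_{J_0}\setminus\{w\}=\bigcup_lR_l$.

\subsection*{Straightening}
Let $\rho_l=1+2^{-l}$ and let $p(l)\geq4$ be the number of rays in $R_l$. We define a homeomorphism $\psi:S\setminus\{w\}\to\Omega\setminus\Sigma$. On $J_l$ let $\psi$ be a homeomorphism onto $\{|\zeta|=\rho_l\}$ that sends the starting point of ray $i$ of $R_l$ to $\langle\rho_l,i/p(l)\rangle$; it exists because these points are in positive cyclic order. Ray $i$ of $R_l$ ends on $J_{l+1}$ at a point that is sent to the angle $i/p(l)$ as well, because its label either is unchanged or changes from $i$ among $p$ to $2i$ among $2p$. So we can extend $\psi$ over ray $i$ of $R_l$ onto the radial segment from $\langle\rho_l,i/p(l)\rangle$ to $\langle\rho_{l+1},i/p(l)\rangle$.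 By the description of strips in (P4)(b), $\psi$ now maps the boundary of the $i$th strip of $R_l$ homeomorphically onto the boundary of the sector $\{\langle\rho,\theta\rangle:\rho_{l+1}\le\rho\le\rho_l,\ i/p(l)\le\theta\le(i+1)/p(l)\}$, and we extend it over the strip onto the sector. Finally we extend $\psi|J_0$ over the closed disk $S\setminus\operatorname{int}\Delta_{J_0}$ onto $\{|\zeta|\ge2\}\cup\{\infty\}$. The pieces form locally finite closed covers of $S\setminus\{w\}$ and $\Omega\setminus\Sigma$, so $\psi$ is a homeomorphism, and $\psi(\Delta_{J_l}\setminus\{w\})=\{1<|\zeta|\le\rho_l\}$.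

Define $\varphi:\Omega\to S$ by $\varphi=\psi^{-1}$ off $\Sigma$ and $\varphi(\Sigma)=\{w\}$. It is continuous because it maps $\{1\le|\zeta|\le\rho_l\}$ onto $\Delta_{J_l}$. Let $Y=\varphi^{-1}(X)$, a compact set containing $\Sigma$. Two facts summarize the construction.
\begin{itemize}
\item[(R1)] If $J_l$ belongs to stage $k$ or to a later stage, then the segments $\{\langle\rho,i/2^k\rangle:1\le\rho\le\rho_l\}$, $0\le i<2^k$, lie in $Y$.
\item[(R2)] $\Sigma\subset\overline{\varphi^{-1}(C_m)}$ for every $m$.
\end{itemize}
The segment in (R1) is the image of a ray together with a point of $\Sigma$. For (R2), the point $\psi(z_k)$ has angle in $[i(k)/2^k,(i(k)+1)/2^k]$ and $|\psi(z_k)|\to1$. So for each $m$ and each dyadic $q$ the point $\langle1,q\rangle$ is a limit of points $\psi(z_k)$ with $z_k\in C_m$, and these points $\langle 1,q\rangle$ are dense in $\Sigma$.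

\subsection*{Local connectedness of $Y$}
The open subset $Y\setminus\Sigma$ is homeomorphic to $X\setminus\{w\}$, which is locally connected. Near $\Sigma$ we know little about $Y$ besides the rays, but this is enough: a point of $Y$ can be joined to $w$ by a small arc in $X$, and the rays act as fences that catch this arc before it wanders around $\Sigma$.

Let $\zeta_0=\langle1,\theta_0\rangle$ and let $O$ be a neighborhood of $\zeta_0$ in $\Omega$. For some $\varepsilon>0$, $O$ contains all $\langle\rho,\theta\rangle$ with $1\le\rho<1+\varepsilon$ and $|\theta-\theta_0|<\varepsilon$. Choose $k\ge2$ with $2^{1-k}<\varepsilon$, then $i$ with $i/2^k\le\theta_0<(i+1)/2^k$, and then $l$ with $2^{-l}<\varepsilon$ such that (R1) holds for $k$ and $l$. For $n\ge l$ the set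
\[
Q_n=\{\langle\rho,\theta\rangle:1\le\rho\le\rho_n,\ (i-1)/2^k\le\theta\le(i+1)/2^k\}
\]
is a neighborhood of $\zeta_0$ contained in $O$. Let $I=Q_l\cap\Sigma$, an arc in $Y$. Let $W$ be a connected open neighborhood of $w$ in $X$ that lies inside $J_l$, and choose $l'>l$ with $X\cap\Delta_{J_{l'}}\subset W$.

We join each $y\in(Y\cap Q_{l'})\setminus\Sigma$ to $I$ by a connected subset of $Y\cap Q_l$. The segment at the angle $i/2^k$ cuts $Q_l$ into two closed sectors; let $\Theta$ be one that contains $y$. There is an arc in $W$ from $\varphi(y)$ to $w$. Remove $w$ and apply $\psi$: we get a half-open arc $\gamma\subset Y\cap\{1<|\zeta|<\rho_l\}$ that starts at $y$ and along which $|\zeta|\to1$. If $\gamma\subset\Theta$, then $\overline\gamma$ is a connected subset of $Y\cap\Theta$ that meets $\Sigma$, hence $I$. Otherwise $\gamma$ meets a radial side of $\Theta$, since the radial sides contain the boundary of $\Theta$ relative to the open annulus $\{1<|\zeta|<\rho_l\}$. The part of $\gamma$ from $y$ to its first point on a radial side lies in $\Theta$, and the radial segment from that point to $\Sigma$ lies in $Y\cap\Theta$ by (R1).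

The union of $I$ and these connected sets is connected, lies in $O$, and contains $Y\cap Q_{l'}$, so it is a neighborhood of $\zeta_0$ in $Y$. Hence $Y$ is locally connected.

\subsection*{Folding}
We now return to a sphere. Let $S'=\mathbb C\cup\{\infty\}$ and let $\lambda:\Omega\to S'$ be the folding map of Section~\ref{sec:model}. It is a quotient map that identifies only points of $\Sigma$, on which $\varphi$ is constant. So there is a map $f:S'\to S$ with $f\lambda=\varphi$. Its fibers are the sets $\lambda(\varphi^{-1}(y))$: the arc $F=\lambda(\Sigma)$ for $y=w$, and single points otherwise. In particular $f$ is a monotone surjection.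

The map $f$ is a near-homeomorphism. The image of $\{|\zeta|=\rho_l\}$ under $\lambda$ is the ellipse with semi-axes $\rho_l\pm1/\rho_l$. Its complement is the disjoint union of the connected sets $\lambda\{1\le|\zeta|<\rho_l\}$ and $\lambda(\{|\zeta|>\rho_l\}\cup\{\infty\})$, so these are its two components, and $D_l=\lambda\{1\le|\zeta|\le\rho_l\}=f^{-1}(\Delta_{J_l})$ is the closed disk bounded by the ellipse. By Lemma~\ref{lem:maps}(c), $f$ maps $S'\setminus\operatorname{int}D_l$ homeomorphically onto $S\setminus\operatorname{int}\Delta_{J_l}$ and $\partial D_l$ onto $J_l$. Let $g_l$ equal $f$ on $S'\setminus\operatorname{int}D_l$, and on $D_l$ let it be a homeomorphism onto $\Delta_{J_l}$ that extends $f|\partial D_l$. Then $g_l$ is a homeomorphism and $d(g_l,f)\le\operatorname{diam}\Delta_{J_l}\to0$.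

By (R2), $F\subset\overline{\lambda\varphi^{-1}(C_m)}=\overline{f^{-1}(C_m)}$ for all $m$. It remains to see that $(S',X',h')$ is admissible, where $X'=f^{-1}(X)$ and $h'=hf$. The map $h'$ is a monotone surjection with one-point fibers over $S_0\setminus\{0\}$, and $X'=\lambda(Y)$ is locally connected by Lemma~\ref{lem:maps}(d). Let $E'=f^{-1}(E)$, so that $X'\setminus E'=f^{-1}(C_0)$. Points of $F$ lie in $\overline{f^{-1}(C_0)}$ by the case $m=0$, and points of $E'\setminus F$ do by Lemma~\ref{lem:maps}(b), since they are one-point fibers over points of $E\subset\overline{C_0}$. This proves Proposition~\ref{prop:blow}. \qed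

\section{The inverse system along a Souslin tree}\label{sec:system}

Assume that a Souslin line exists and fix a normal Souslin tree $T$.

\begin{proposition}\label{prop:system}
There are a continuous inverse system of $2$-spheres $S_\beta$ $(\beta<\omega_1)$, starting with $S_0$, whose bonding maps $f^\beta_\gamma:S_\beta\to S_\gamma$ are monotone near-homeomorphisms, and for each $\beta$ a one-to-one assignment $T_\beta\ni t\mapsto x_t\in S_\beta$, with the following properties. Put $X_\beta=(f^\beta_0)^{-1}(X_0)$, $E_\beta=(f^\beta_0)^{-1}(0)$, $N_\beta=\{x_t:t\in T_\beta\}$, and $F^\beta_t=(f^\beta_\gamma)^{-1}(x_t)$ for $t\in T_\gamma$, $\gamma\le\beta$.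
\begin{itemize}
\item[(S0)] $(S_\beta,X_\beta,f^\beta_0)$ is admissible, and $N_0=\{0\}$.
\item[(S1)] $f^\beta_\gamma(x_t)=x_{t|\gamma}$ for $t\in T_\beta$ and $\gamma\le\beta$.
\item[(S2)] For $t\in T_\beta$ the fiber $A_t=F^{\beta+1}_t$ is an arc, and the points $x_{t'}$, where $t'$ runs through the immediate successors of $t$, form a dense subset of $A_t$. The fibers of $f^{\beta+1}_\beta$ over points outside $N_\beta$ are single points.
\item[(S3)] If $s<t$ and $\operatorname{ht}(t)<\beta$, then $F^\beta_t\subset\overline{F^\beta_s\setminus F^\beta_t}$.
\end{itemize}
\end{proposition}

Note that $F^\beta_t=(f^\beta_\delta)^{-1}(F^\delta_t)$ for $\operatorname{ht}(t)\le\delta\le\beta$, and $F^{\operatorname{ht}(t)}_t=\{x_t\}$. Three consequences of (S0)--(S2) hold at each stage of the construction, since their proofs use only the part of the system up to $\beta$.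
\begin{itemize}
\item[(S4)] \emph{The fibers of $f^\beta_\gamma$ over points $y\notin N_\gamma$ are single points.} Induct on $\beta\ge\gamma$. If the fiber at stage $\delta$ is $\{y'\}$, then $y'\notin N_\delta$ by (S1), so the fiber at stage $\delta+1$ is a single point by (S2). At limit stages the fiber is a limit of one-point sets.
\item[(S5)] \emph{$F^\beta_t$ is a subcontinuum of $E_\beta$, nondegenerate if $\operatorname{ht}(t)<\beta$.} It is a fiber of a monotone surjection, it lies over $0$ by (S1), and it maps onto $A_t$ if $\operatorname{ht}(t)<\beta$.
\item[(S6)] \emph{For $u\in T_\beta$ and $\operatorname{ht}(t)=\gamma\le\beta$: $x_u\in F^\beta_t$ if and only if $t\le u$.} Both say that $x_{u|\gamma}=x_t$, as the assignment is one-to-one on $T_\gamma$.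
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:system}]
We argue by recursion on $\beta$. For $\beta=0$ assign $0$ to the root.

\emph{Successor step.} Suppose that the system is built up to $\beta$. When $x_t$ is blown up, the fiber $F_u$ of every $u\le t$ grows by the arc $A_t$, and to keep (S3) for a pair $s<u$ this arc must be approached from $F_s\setminus F_u$. So for $t\in T_\beta$ we let
\[
\mathcal C_t=\{F^\beta_s\setminus F^\beta_u:s<u\le t\}.
\]
The family is countable because $t$ has countably many predecessors. Its members do not contain $x_t$, since $x_t\in F^\beta_u$ by (S6). They have $x_t$ in their closures. For $u=t$, the set $F^\beta_s$ is a nondegenerate continuum containing $x_t$, and $F^\beta_t=\{x_t\}$. For $u<t$, we have $x_t\in F^\beta_u\subset\overline{F^\beta_s\setminus F^\beta_u}$ by (S3) at $\beta$.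

List the countable set $T_\beta$ without repetition as $t_0,t_1,\dots$; it is finite only for $\beta=0$, when it has one element. Put $S^0=S_\beta$. We define admissible triples on spheres $S^i$ and maps $S^{i+1}\to S^i$ such that the composite $e_i:S^i\to S_\beta$ has nondegenerate fibers only over $x_{t_0},\dots,x_{t_{i-1}}$. The fiber $e_i^{-1}(x_{t_i})$ is a single point $w_i$, which lies over $0$. By Lemma~\ref{lem:maps}(b), $w_i\in\overline{e_i^{-1}(C)}$ for $C\in\mathcal C_{t_i}$, and $w_i\notin e_i^{-1}(C)$. Let $S^{i+1}\to S^i$ be given by Proposition~\ref{prop:blow} for the point $w_i$ and the sets $e_i^{-1}(C)$. Then $F^{(i)}=e_{i+1}^{-1}(x_{t_i})$ is an arc, and $F^{(i)}\subset\overline{e_{i+1}^{-1}(C)}$ for $C\in\mathcal C_{t_i}$.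

Let $S_{\beta+1}=\varprojlim S^i$ (for $\beta=0$, $S_1=S^1$), let $f=f^{\beta+1}_\beta$ be the projection onto $S^0$, and $f^{\beta+1}_\gamma=f^\beta_\gamma f$. By Lemma~\ref{lem:admlimit}, (S0) holds and these maps are monotone near-homeomorphisms. The fiber of $f$ over a point outside $N_\beta$ is a limit of one-point sets. Fix $i$ and let $\pi:S_{\beta+1}\to S^{i+1}$ be the projection, so that $A_{t_i}=\pi^{-1}(F^{(i)})$. The points blown up after step $i$ lie over points $x_{t_j}\ne x_{t_i}$, so the fibers of $\pi$ over $F^{(i)}$ are single points. By Lemma~\ref{lem:maps}(c), $A_{t_i}$ is an arc, and by Lemma~\ref{lem:maps}(b),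
\begin{equation}\label{eq:approach}
A_t\subset\overline{f^{-1}(C)}\qquad\text{for all }t\in T_\beta,\ C\in\mathcal C_t .
\end{equation}
By (T2) we can assign the immediate successors of $t$ bijectively to the points of a countable dense subset of $A_t$. The arcs $A_t$ are pairwise disjoint, so the assignment is one-to-one on $T_{\beta+1}$, and (S1) and (S2) hold.

For (S3) at $\beta+1$ let $s<t$ with $\operatorname{ht}(t)\le\beta$, and put $C=F^\beta_s\setminus F^\beta_t$, so that $f^{-1}(C)=F^{\beta+1}_s\setminus F^{\beta+1}_t$. Let $a\in F^{\beta+1}_t$ and $y=f(a)\in F^\beta_t$. If $y=x_u$ with $u\in T_\beta$, then $s<t\le u$ by (S6), so $C\in\mathcal C_u$, and \eqref{eq:approach} applies to $a\in A_u$. If $y\notin N_\beta$, then $\operatorname{ht}(t)<\beta$, as otherwise $F^\beta_t=\{x_t\}\subset N_\beta$. So $y\in\overline C$ by (S3) at $\beta$, and $f^{-1}(y)=\{a\}$; Lemma~\ref{lem:maps}(b) gives $a\in\overline{f^{-1}(C)}$.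

\emph{Limit step.} Let $\beta<\omega_1$ be a limit ordinal and $S_\beta=\varprojlim_{\gamma<\beta}S_\gamma$, with the projections as maps $f^\beta_\gamma$. Since $\beta$ is countable, it has a cofinal sequence of type $\omega$, and Lemma~\ref{lem:admlimit} gives (S0) and shows that the projections to the terms of the sequence are monotone near-homeomorphisms. Every other projection is a composition of one of these with a bonding map. For $t\in T_\beta$ let $x_t=(x_{t|\gamma})_{\gamma<\beta}$, which is a point of the limit by (S1). By (T4), distinct nodes $t,t'\in T_\beta$ have $t|\gamma\ne t'|\gamma$ for some $\gamma<\beta$, so $x_t\ne x_{t'}$. Property (S3) at $\beta$ follows from Lemma~\ref{lem:closure} with $i_0=\operatorname{ht}(t)$, $i_1=i_0+1$, $P=\{x_t\}$ and $Q=F^{i_0}_s\setminus\{x_t\}$.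
\end{proof}

Since $X_\beta=(f^\beta_\gamma)^{-1}(X_\gamma)$, the maps $f^\beta_\gamma$ restrict to monotone surjections $X_\beta\to X_\gamma$ with the same fibers, and the Peano continua $X_\beta$ form a continuous inverse system. Each $X_\beta$ is a proper subset of a $2$-sphere, hence planar. Let
\[
X=\varprojlim_{\beta<\omega_1}X_\beta,\qquad f_\beta:X\to X_\beta\ \text{ the projections},\qquad F_t=f_\beta^{-1}(x_t)\ \text{ for }t\in T_\beta .
\]
By Lemma~\ref{lem:limit}, $X$ is a locally connected continuum and the $f_\beta$ are monotone surjections. By (S4), the fiber of $f_\beta$ over a point outside $N_\beta$ is a single point. From here on the plane plays no role; we use only these facts, (S2), and the following lemma.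

\begin{lemma}\label{lem:F}
\begin{itemize}
\item[(F1)] $F_t$ is a nondegenerate continuum. If $s\le t$, then $F_t\subset F_s$. If $s,t$ are incomparable, then $F_s\cap F_t=\emptyset$.
\item[(F2)] If $s<t$, then $F_t$ is nowhere dense in $F_s$.
\item[(F3)] If $O\ne\emptyset$ is relatively open in $F_t$, then $F_u\subset O$ for some $u>t$.
\end{itemize}
\end{lemma}

\begin{proof}
(F1) $F_t$ is a fiber of a monotone map and maps onto $A_t$. Let $\operatorname{ht}(s)=\gamma\le\operatorname{ht}(t)$. By (S1), $f_\gamma(F_t)=\{x_{t|\gamma}\}$. So $F_t\subset F_s$ if $s=t|\gamma$, and $F_t\cap F_s=\emptyset$ otherwise.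

(F2) Lemma~\ref{lem:closure}, applied as in the limit step, gives $F_t\subset\overline{F_s\setminus F_t}$. So the closed set $F_t$ has dense complement in $F_s$.

(F3) We show by induction on $\beta>\operatorname{ht}(t)$ that $N_\beta\cap F^\beta_t$ is dense in $F^\beta_t$. For $\beta=\operatorname{ht}(t)+1$ this is (S2).

From $\beta$ to $\beta+1$: let $f=f^{\beta+1}_\beta$, let $U$ be open in $X_{\beta+1}$, $a\in U\cap F^{\beta+1}_t$ and $y=f(a)\in F^\beta_t$. If $y=x_u$, then $a\in A_u\subset F^{\beta+1}_t$, and $N_{\beta+1}\cap A_u$ is dense in $A_u$, so it meets $U$. If $y\notin N_\beta$, then $f^{-1}(U')\subset U$ for some open $U'\ni y$ by Lemma~\ref{lem:maps}(b). By induction $U'$ contains some $x_u\in F^\beta_t$. Then $A_u\subset U\cap F^{\beta+1}_t$, and $A_u$ contains points of $N_{\beta+1}$.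

For limit $\beta$: let a basic set $(f^\beta_\gamma)^{-1}(U)$ with $\operatorname{ht}(t)<\gamma<\beta$ meet $F^\beta_t$. Then $U$ meets $F^\gamma_t$, so it contains some $x_u\in F^\gamma_t$ with $u\in T_\gamma$. By (T3) there is $u'\in T_\beta$ above $u$. Then $f^\beta_\gamma(x_{u'})=x_u$, so $x_{u'}$ lies in the basic set and in $F^\beta_t$.

Now, given $O$, choose $\beta>\operatorname{ht}(t)$ and $U$ open in $X_\beta$ with $\emptyset\ne f_\beta^{-1}(U)\cap F_t\subset O$. Then $U$ meets $F^\beta_t$, so it contains some $x_u\in F^\beta_t$ with $u\in T_\beta$. By (S6), $u>t$, and $F_u=f_\beta^{-1}(x_u)\subset f_\beta^{-1}(U)\cap F_t\subset O$.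
\end{proof}

\section{Properties of the limit}\label{sec:limit}

The countability of antichains is used twice, in Proposition~\ref{prop:susl} and in Lemma~\ref{lem:sat}. Property (F2) is also used twice, each time with the Baire category theorem for a compact Hausdorff space and the countability of a level of $T$.

\begin{proposition}\label{prop:susl}
Every nondegenerate subcontinuum of $X$ contains a point of the countable set $B=f_0^{-1}(B_0)$ or a set $F_u$. Consequently $X$ is Suslinian.
\end{proposition}

\begin{proof}
The fibers of $f_0$ over the points of $B_0\subset X_0\setminus N_0$ are single points, so $B$ is countable. Let $K$ be a nondegenerate subcontinuum. The projections separate points, so there is a least $\alpha$ with $f_\alpha(K)$ nondegenerate. It is not a limit ordinal, because the system is continuous. If $\alpha=0$, then $f_0(K)$ contains some $b\in B_0$ by (W4), and the unique point over $b$ lies in $K$.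

Let $\alpha=\beta+1$. Then $f_\beta(K)$ is a point whose fiber under $f^{\beta+1}_\beta$ is nondegenerate, so it is $x_t$ for some $t\in T_\beta$, and $f_{\beta+1}(K)$ is a nondegenerate subarc of $A_t$. Let $G\subset f_{\beta+1}(K)$ be nonempty and open in $A_t$, and let $O=f_{\beta+1}^{-1}(G)$, a relatively open subset of $F_t=f_{\beta+1}^{-1}(A_t)$. A priori $K$ might contain only part of a fiber $F_u\subset O$. It cannot, because these fibers are nowhere dense. Indeed, let $O^1=O\setminus\bigcup F_u$, where $u$ runs through the immediate successors of $t$. By (F2) and the Baire theorem in $F_t$, $O^1$ is dense in $O$. Let $a\in O^1$. If $f_{\beta+1}(a)=x_u$ for some $u\in T_{\beta+1}$, then $t<u$ by (S6) and $a\in F_u$, which is excluded. So $f_{\beta+1}(a)\notin N_{\beta+1}$, and $a$ is the only point over $f_{\beta+1}(a)\in f_{\beta+1}(K)$. Thus $a\in K$. As $K$ is closed, $O\subset K$. By (S2), $G$ contains $x_u$ for an immediate successor $u$ of $t$, and $F_u\subset O\subset K$.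

Let $\mathcal K$ be a family of pairwise disjoint nondegenerate subcontinua. Countably many of them meet $B$. To each of the others assign a node $u_K$ with $F_{u_K}\subset K$. If $u_K$ and $u_{K'}$ are equal or comparable, then $K\cap K'\ne\emptyset$ by (F1), so $K=K'$. Hence the $u_K$ are distinct and form an antichain, which is countable.
\end{proof}

Call $Z\subset X$ \emph{$\alpha$-saturated} if $Z=f_\alpha^{-1}(f_\alpha(Z))$, that is, if every fiber of $f_\alpha$ that meets $Z$ lies in $Z$. For $\beta\ge\alpha$ the fibers of $f_\beta$ lie in fibers of $f_\alpha$, so an $\alpha$-saturated set is $\beta$-saturated.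

\begin{lemma}\label{lem:sat}
Every closed set $Z\subset X$ is $\alpha$-saturated for some $\alpha<\omega_1$.
\end{lemma}

\begin{proof}
Let $\mathcal B=\{t\in T:F_t\subset Z\text{ or }F_t\cap Z=\emptyset\}$. It is upward closed by (F1). If $t\notin\mathcal B$, then $F_t\setminus Z$ is nonempty and open in $F_t$, so (F3) gives $u>t$ with $F_u\cap Z=\emptyset$. By Lemma~\ref{lem:dense}, $T_\alpha\subset\mathcal B$ for some $\alpha$. Every fiber of $f_\alpha$ is a single point or a set $F_t$ with $t\in T_\alpha$, so it lies in $Z$ if it meets $Z$.
\end{proof}

\begin{proposition}\label{prop:weight}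
$X$ is perfectly normal, first countable and hereditarily Lindel\"of. It is not metrizable, and its weight is $\omega_1$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:sat} a closed set is the preimage of a closed subset of a metrizable space, hence a $G_\delta$. So the normal space $X$ is perfectly normal. Its points are $G_\delta$ sets, and in a compact Hausdorff space such a point has a countable base. Open sets are countable unions of compact sets, hence Lindel\"of, and a space whose open subspaces are Lindel\"of is hereditarily Lindel\"of.

Suppose that $X$ has a countable base $\mathcal U$. Choose one $\alpha<\omega_1$ such that all sets $X\setminus U$, $U\in\mathcal U$, are $\alpha$-saturated. For $x\ne y$ take $U\in\mathcal U$ with $x\in U$ and $y\notin U$; the fiber of $f_\alpha$ through $y$ lies in $X\setminus U$ and so misses $x$. Thus $f_\alpha$ is one-to-one. But $T_\alpha\neq\emptyset$, and $F_t$ is nondegenerate for $t\in T_\alpha$. So $X$ has uncountable weight, and being compact it is not metrizable. The preimages of countable bases of the spaces $X_\beta$ form a base of size at most $\omega_1$.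
\end{proof}

\begin{proposition}\label{prop:hs}
$X$ is hereditarily separable.
\end{proposition}

\begin{proof}
First let $Z\subset X$ be closed, and let it be $\alpha$-saturated. We claim that $F_u\cap Z$ is nowhere dense in $Z$ for every $u\in T_{\alpha+1}$. Otherwise this closed set has an interior point in $Z$: there is an open set $O\subset X$ with $\emptyset\ne O\cap Z\subset F_u$. Let $t=u|\alpha$. The fiber $F_t\supset F_u$ of $f_\alpha$ meets $Z$, so $F_t\subset Z$. Then $O\cap F_t\subset O\cap Z\subset F_u$, and $O\cap F_t\supset O\cap Z\neq\emptyset$. This contradicts (F2).

By the Baire theorem, $D=Z\setminus\bigcup_{u\in T_{\alpha+1}}F_u$ is dense in $Z$. The set $f_{\alpha+1}(D)$ misses $N_{\alpha+1}$, so the fibers over its points are single points, and by Lemma~\ref{lem:maps}(c) $D$ is homeomorphic to a subspace of the compact metrizable space $X_{\alpha+1}$. Hence $D$ is separable, and so is $Z$.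

Now let $Y\subset X$ be arbitrary and $Z=\overline Y$. Take a countable dense subset of $Z$ and, at each of its points, a countable base of open neighborhoods in $Z$. This gives a countable family $\mathcal V$ of nonempty open subsets of $Z$ such that every nonempty open subset of $Z$ contains a member of $\mathcal V$. Each member of $\mathcal V$ meets $Y$; choosing a point of $Y$ in each, we obtain a countable dense subset of $Y$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
Assume (1). The space $X$ is a locally connected continuum and the limit of a continuous inverse system of length $\omega_1$ of planar Peano continua with monotone surjective bonding maps (Section~\ref{sec:system}). It is Suslinian, non-metrizable and hereditarily separable, and it has the properties listed in Proposition~\ref{prop:weight}. It remains to find the graph. The set $f_0^{-1}(G_0)$ is open in $X$, and by Lemma~\ref{lem:maps}(c) it is homeomorphic to $G_0$, a connected locally finite planar graph. Its complement is $f_0^{-1}(0)$. Since $E_\beta\subset\overline{X_\beta\setminus E_\beta}$ for all $\beta$, Lemma~\ref{lem:closure} with $i_0=i_1=0$, $P=\{0\}$ and $Q=G_0$ shows that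 $f_0^{-1}(0)\subset\overline{f_0^{-1}(G_0)}$. So $X$ is a compactification of $G_0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{OSC}
\emph{On Suslinian Continua},
\texttt{https://www-cambridge-org.\allowbreak ezproxyberklee.\allowbreak flo.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 7137F5E13BC77F84594B9B4819450E60/\allowbreak S000843950000148Xa.pdf/\allowbreak on-suslinian-continua.pdf}.

\bibitem{Jech}
Jech, \emph{Set Theory}.

\bibitem{Kuratowski}
Kuratowski, \emph{Topology II}.

\bibitem{Menger}
Menger, \emph{Kurventheorie}, 1932.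

\bibitem{Noebeling}
N\"obeling, Fund. Math. 18 (1932).

\bibitem{WhyburnAT}
Whyburn, \emph{Analytic Topology}.

\bibitem{WhyburnTAMS}
Whyburn, Trans. AMS 63 (1948).

\end{thebibliography}
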